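# Time integrals of Hermite martingales: failure of self-decomposability in high degree

## 1. Hermite polynomials and the martingales $H_n(B_s,s)$

Throughout, $(B_s,s\ge 0)$ is a standard one-dimensional Brownian motion started at $0$, and $N$ denotes a standard normal variable.

**Definition 1 (Hermite polynomials).** The polynomials $h_n$ are defined by
$$\exp\left(ax-\tfrac{a^2}{2}\right)=\sum_{n\ge 0}\frac{a^n}{n!}h_n(x),\qquad\text{and we put}\qquad H_n(x,s)=s^{n/2}h_n(x/\sqrt s).$$

*Example.* $h_0=1$, $h_1=x$, $h_2=x^2-1$, $h_3=x^3-3x$, so $H_1(x,s)=x$, $H_2(x,s)=x^2-s$ and $H_3(x,s)=x^3-3sx$.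

Replacing $a$ by $a\sqrt s$ and $x$ by $B_s/\sqrt s$ gives $e^{aB_s-a^2s/2}=\sum_n\frac{a^n}{n!}H_n(B_s,s)$. The left side is a martingale for every $a$, so each $(H_n(B_s,s),s\ge0)$ is a martingale.

We need four standard facts, all read off the generating function. Differentiating in $x$ gives $h_n'=nh_{n-1}$. Differentiating in $a$ gives $h_{n+1}=xh_n-nh_{n-1}$. Differentiating the second identity in $x$ and using the first, $(n+1)h_n=h_n+xh_n'-h_n''$, that is,
$$h_n''-xh_n'+nh_n=0. \tag{1}$$
Setting $x=0$ gives $h_n(0)=(-1)^{n/2}(n-1)!!$ for $n$ even and $h_n(0)=0$ for $n$ odd. Hence $h_n'(0)=nh_{n-1}(0)=(-1)^{(n-1)/2}\,n!!$ for $n$ odd. Finally $E\left[e^{aN-a^2/2}e^{bN-b^2/2}\right]=e^{ab}$ gives $E[h_n(N)^2]=n!$.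

**Definition 2 (convex order).** A process $(Y_t)$ is increasing in the convex order (a PCOC) if $E\psi(Y_s)\le E\psi(Y_t)$ for all $s\le t$ and all convex $\psi$ for which both sides are defined.

*Example.* Every martingale is a PCOC, by Jensen's inequality. The processes $\int_0^tH_n(B_s,s)\,ds$ are PCOC's too. That is the setting in which the problem is posed, in "Looking for martingales associated to a self-decomposable law" (http://www.maths.univ-evry.fr/prepubli/283.pdf), but we shall not use it.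

## 2. Self-decomposable and infinitely divisible laws

**Definition 3 (self-decomposable).** A real random variable $X$ is self-decomposable if for every $c\in(0,1)$ there is a random variable $X_c$, independent of $X$, with $X\stackrel{d}{=}cX+X_c$.

*Example.* A centered Gaussian $X$ is self-decomposable: take $X_c=\sqrt{1-c^2}\,X'$ with $X'$ an independent copy of $X$.

**Definition 4 (infinitely divisible, ID).** $X$ is ID if for every $m\ge1$ it has the law of a sum of $m$ i.i.d. random variables.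

*Example.* A Poisson variable of parameter $\lambda>0$ is ID, being a sum of $m$ independent Poisson variables of parameter $\lambda/m$. It is not self-decomposable: with $c=\frac12$, the characteristic function of $X_c$ would be $\exp\left(\lambda(e^{i\theta}-e^{i\theta/2})\right)$, and at $\theta=2\pi$ this equals $e^{2\lambda}>1$.

We rely on three facts from Sato, *Lévy Processes and Infinitely Divisible Distributions*:

1. Self-decomposable laws are ID (Prop. 15.5).
2. ID laws are closed under scaling and under weak limits (Lemma 7.8).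
3. The characteristic function of an ID law has no real zeros (Lemma 7.5).

The third is our weapon, so recall why it holds. If $\varphi=\varphi_m^m$ for every $m$, with $\varphi_m$ a characteristic function, then $|\varphi_m|^2=|\varphi|^{2/m}$ is a characteristic function (of a symmetrization), and as $m\to\infty$ it tends pointwise to the indicator of $\{\varphi\ne0\}$. That limit equals $1$ near $0$, so by Lévy's theorem it is a characteristic function, hence continuous. A continuous function on $\mathbb R$ with values in $\{0,1\}$ and value $1$ at $0$ is identically $1$.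

*Example.* The uniform law on $[-1,1]$ has characteristic function $\sin\theta/\theta$, which vanishes at $\pi$. So it is not ID.

## 3. The stationary Ornstein–Uhlenbeck process

**Definition 5.** A stationary Ornstein–Uhlenbeck (OU) process is a continuous centered Gaussian process $(U_\tau,\tau\ge0)$ with $E[U_\tau U_\sigma]=e^{-|\tau-\sigma|/2}$.

*Example.* $U_\tau=e^{\tau/2}B_{e^{-\tau}}$ is one: for $\sigma\le\tau$ the covariance is $e^{(\tau+\sigma)/2}e^{-\tau}$.

If $U$ is such a process, then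
$$U_\tau=U_0+\beta_\tau-\frac12\int_0^\tau U_\sigma\,d\sigma \tag{2}$$
with $\beta$ a Brownian motion independent of $U_0\sim\mathcal N(0,1)$. To see this, start from $U_0'\sim\mathcal N(0,1)$ and an independent Brownian motion $\beta'$, and let $U'_\tau=e^{-\tau/2}\left(U_0'+\int_0^\tau e^{\sigma/2}d\beta'_\sigma\right)$, which solves (2) with $(U_0',\beta')$. It is centered Gaussian, and for $\sigma\le\tau$ its covariance is $e^{-(\tau+\sigma)/2}\left(1+(e^\sigma-1)\right)=e^{-(\tau-\sigma)/2}$. So $U'$ and $U$ have the same law as continuous processes. Since $\beta$ is recovered from $U$ by the same formula as $\beta'$ from $U'$, the pair $(U_0,\beta)$ has the law of $(U_0',\beta')$.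

## 4. Is $\int_0^1H_n(B_s,s)\,ds$ self-decomposable for every $n\ge3$?

Put
$$X_n=\int_0^1H_n(B_s,s)\,ds .$$
For $n=1$ and $n=2$ the variable $X_n$ is known to be self-decomposable. The problem asks to prove or disprove that $X_n$ is self-decomposable for every $n=3,4,\dots$. We shall see that the statement is false, and in a strong way.

**Theorem 3 (answer).** There is $n_0$ such that for all $n\ge n_0$, $X_n$ is not ID, hence not self-decomposable. So the assertion "for every $n\ge3$, $X_n$ is self-decomposable" is false.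

(The number is 3 because Theorems 1 and 2, stated in Section 6, are its two ingredients.) The argument does not decide what happens for each individual small $n$, such as $n=3,4$, and it gives no explicit $n_0$.

## 5. Degrees one and two by hand, and what breaks at degree three

**Variance.** For $r\le s$ the martingale property gives $E[H_n(B_r,r)H_n(B_s,s)]=E[H_n(B_r,r)^2]=r^nn!$. Hence
$$\mathrm{Var}\,X_n=2\,n!\int_0^1\!\int_0^sr^n\,dr\,ds=\frac{2\,n!}{(n+1)(n+2)}. \tag{3}$$

**Degree 1.** $X_1=\int_0^1B_s\,ds$ is centered Gaussian with variance $\frac13$, hence self-decomposable.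

**Degree 2.** The Karhunen–Loève expansion $B_s=\sum_{k\ge1}\sqrt{\lambda_k}\,N_k\sqrt2\sin((k-\frac12)\pi s)$, with $\lambda_k=((k-\frac12)\pi)^{-2}$ and $N_k$ i.i.d. standard normal, gives $\int_0^1B_s^2ds=\sum\lambda_kN_k^2$. Since $\sum\lambda_k=\frac12$,
$$X_2=\sum_{k\ge1}\lambda_k(N_k^2-1).$$
Now $N^2$ has characteristic function $(1-2i\theta)^{-1/2}$. From $-\log(1-ix)=\int_0^\infty(e^{ixy}-1)e^{-y}\frac{dy}y$ and the change of variable $y\mapsto y/c$ in the same formula at $cx$,
$$\left(\frac{1-icx}{1-ix}\right)^{1/2}=\exp\left(\frac12\int_0^\infty(e^{ixy}-1)\,\frac{e^{-y}-e^{-y/c}}{y}\,dy\right),\qquad x=2\theta .$$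
The density $(e^{-y}-e^{-y/c})/y$ is nonnegative and integrable, so this is the characteristic function of a compound Poisson variable $V_c$, and $N^2\stackrel d=cN^2+V_c$ with the terms on the right independent. Taking means and variances, $EV_c=1-c$ and $\mathrm{Var}\,V_c=2(1-c^2)$. With $V_{c,k}$ independent copies, $\sum_k\lambda_k(V_{c,k}-(1-c))$ converges in $L^2$, and added to an independent $cX_2$ it has the law of $X_2$. So $X_2$ is self-decomposable.

**Degree 3.** The proof for $n=2$ diagonalizes a quadratic form in Gaussian variables, and the sensible first move is to do the same for cubic forms. This stops at once: an orthogonal change of coordinates need not diagonalize a cubic form. In two variables, $x^2y$ is never $\lambda u^3+\mu v^3$ with $u,v$ orthonormal coordinates. Indeed, if $\lambda\mu\ne0$, the form $\lambda u^3+\mu v^3$ has exactly one real linear factor, and it is simple; if one coefficient is $0$, the form is a cube; but $x^2y$ has a double factor and a simple one. So the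 independent pieces are lost.

## 6. High degree: frozen amplitude, Brownian phase

Since ID laws are closed under weak limits, it is enough to normalize $X_n$, find a limit in law, and show that this limit is not ID. One reflex must be resisted, namely to divide by the standard deviation. We shall prove in (8) that $E|X_n|\le 2C\kappa_n/n$ with a constant $C$, where $\kappa_n$ is defined below, and in (6) that $n!/\kappa_n^2\to\infty$. By (3) the standard deviation of $X_n$ is of order $\sqrt{n!}/n$. So $X_n/\sqrt{\mathrm{Var}\,X_n}\to0$ in $L^1$, and the limit $0$, which is ID, says nothing. The correct scale is $\kappa_n/n$, smaller than the standard deviation.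

Here is why, and what the limit is. Equation (1) says that $w=e^{-x^2/4}h_n$ solves $w''+(n+\frac12)w=\frac{x^2}4w$. For large $n$ the right side is a small perturbation, so $h_n(x)\approx\kappa_ne^{x^2/4}\cos(\nu_nx-n\pi/2)$ with $\nu_n=\sqrt{n+\frac12}$. On the other hand, with $s=e^{-\tau}$ the factor $s^{n/2}=e^{-n\tau/2}$ concentrates the time integral on $\tau$ of order $1/n$. During such a time the OU process $U$ moves by about $1/\sqrt n$. This is too little to change the amplitude $e^{U^2/4}$, but it is exactly enough to change the phase $\nu_nU$ by a Brownian motion of unit speed. The initial phase $\nu_nU_0$ modulo $2\pi$ equidistributes. This suggests the limit below.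

**Notation.** Let $N\sim\mathcal N(0,1)$, $\Theta$ uniform on $[0,2\pi]$ and $W$ a standard Brownian motion be independent. Put
$$\zeta=\int_0^\infty e^{-u/2}\cos(\Theta+W_u)\,du\quad(|\zeta|\le2),\qquad R=e^{N^2/4}\,\zeta .$$
Let $\nu_n=\sqrt{n+\frac12}$, with $\kappa_n=|h_n(0)|=(n-1)!!$ for $n$ even and $\kappa_n=|h_n'(0)|/\nu_n=n!!/\nu_n$ for $n$ odd.

**Theorem 1.** $nX_n/\kappa_n\to R$ in law as $n\to\infty$.

**Theorem 2.** The characteristic function $\varphi_R$ of $R$ is real and $\varphi_R(2.2)<-0.03$. Hence $\varphi_R$ has a real zero and $R$ is not ID.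

**Proof of Theorem 3 from Theorems 1 and 2.** If $X_n$ were ID for infinitely many $n$, then so would be $nX_n/\kappa_n$ for these $n$, and $R$, their weak limit along this subsequence, would be ID. This contradicts Theorem 2. So $X_n$ is not ID for all large $n$, and since self-decomposable laws are ID, it is not self-decomposable. $\square$

## 7. Convergence of $nX_n/\kappa_n$ to $R$ (proof of Theorem 1)

We write $\nu=\nu_n$.

**Step 1: $h_n$ as a cosine, with an error bound.** The purpose is to make $h_n\approx\kappa_ne^{x^2/4}\cos(\nu x-n\pi/2)$ quantitative. With $w=e^{-x^2/4}h_n$, (1) becomes $w''+\nu^2w=\frac{x^2}4w$. Treating the right side as a source term (variation of constants, with $w(0)=h_n(0)$, $w'(0)=h_n'(0)$),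
$$w(x)=w_0(x)+\int_0^x\frac{\sin\nu(x-y)}{\nu}\,\frac{y^2}4\,w(y)\,dy,\qquad w_0(x)=h_n(0)\cos\nu x+\frac{h_n'(0)}\nu\sin\nu x .$$
For $n$ even, $w_0=(-1)^{n/2}\kappa_n\cos\nu x$; for $n$ odd, $w_0=(-1)^{(n-1)/2}\kappa_n\sin\nu x$. In both cases $w_0(x)=\kappa_n\cos(\nu x-n\pi/2)$.

For $x\ge0$ we get $|w(x)|\le\kappa_n+\int_0^x\frac{y^2}{4\nu}|w(y)|\,dy$, and the same for $x<0$ by reflection, so Gronwall's inequality gives $|w(x)|\le\kappa_ne^{|x|^3/(12\nu)}$. Inserting this in the integral,
$$|w-w_0|\le\kappa_n\int_0^{|x|}\frac{y^2}{4\nu}e^{y^3/(12\nu)}dy=\kappa_n\left(e^{|x|^3/(12\nu)}-1\right).$$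
Thus $g_n:=h_n/\kappa_n$ satisfies
$$g_n(x)=e^{x^2/4}\left(\cos(\nu x-\tfrac{n\pi}2)+\varepsilon_n(x)\right),\qquad|\varepsilon_n(x)|\le e^{|x|^3/(12\nu)}-1, \tag{4}$$
and also
$$|g_n(x)|\le e^{x^2/4+|x|^3/(12\nu)}. \tag{5}$$

**Step 2: $C:=\sup_{n\ge1}E|g_n(N)|<\infty$.** This uniform bound will let us cut the time integral. On $|x|\le\nu$ we have $|x|^3/(12\nu)\le x^2/12$, so by (5) this region contributes at most
$$\frac1{\sqrt{2\pi}}\int_{\mathbb R}e^{x^2/4+x^2/12-x^2/2}\,dx=\frac1{\sqrt{2\pi}}\int_{\mathbb R} e^{-x^2/6}dx=\sqrt3 .$$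
On $|x|>\nu$, the Cauchy–Schwarz inequality with $E[h_n(N)^2]=n!$ and $P(|N|>\nu)\le e^{-\nu^2/2}$ bounds the contribution by $(n!/\kappa_n^2)^{1/2}e^{-\nu^2/4}$. For $n$ even, $n!/\kappa_n^2=n!!/(n-1)!!$. This is $2$ at $n=2$ and is multiplied by $\frac{n+2}{n+1}\le\frac{n+2}n$ when $n$ becomes $n+2$, so it is at most $n$. For $n$ odd, $n!/\kappa_n^2=\nu^2(n-1)!!/n!!\le n+\frac12$. So $n!/\kappa_n^2\le n+1$, and $(n+1)^{1/2}e^{-\nu^2/4}$ is bounded in $n$.

For the remark in Section 6 we also need
$$n!/\kappa_n^2\to\infty . \tag{6}$$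
For $n$ even, $\left(\frac{n!!}{(n-1)!!}\right)^2=\prod_{j\le n/2}\left(\frac{2j}{2j-1}\right)^2\ge\prod_{j\le n/2}\frac{2j}{2j-1}\cdot\frac{2j+1}{2j}=n+1$. For $n$ odd, $\left(\frac{(n-1)!!}{n!!}\right)^2=\prod_{j\le(n-1)/2}\left(\frac{2j}{2j+1}\right)^2\ge\prod_{j\le(n-1)/2}\frac{2j}{2j+1}\cdot\frac{2j-1}{2j}=\frac1n$, so $n!/\kappa_n^2\ge(n+\frac12)/\sqrt n$.

**Step 3: Ornstein–Uhlenbeck form and truncation.** The purpose is to rewrite $X_n$ on the right time scale. With $U_\tau=e^{\tau/2}B_{e^{-\tau}}$ and $s=e^{-\tau}$, we have $H_n(B_s,s)=e^{-n\tau/2}h_n(U_\tau)$ and $ds=-e^{-\tau}d\tau$. Putting $\tau=u/n$,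
$$Z_n:=\frac{nX_n}{\kappa_n}=\int_0^\infty e^{-(\frac12+\frac1n)u}\,g_n(U_{u/n})\,du . \tag{7}$$
Let $Z_n^M$ be the same integral over $[0,M]$. Since $U_{u/n}\sim\mathcal N(0,1)$ for each $u$, Step 2 gives
$$E|Z_n|\le 2C,\qquad E|Z_n-Z_n^M|\le\int_M^\infty e^{-u/2}C\,du=2Ce^{-M/2}\quad\text{for all }n. \tag{8}$$

**Step 4: replacing $Z_n^M$ by a frozen-amplitude integral.** Fix $M$. Take $\beta$ from (2) and set $W^{(n)}_u=\sqrt n\,\beta_{u/n}$, a Brownian motion independent of $U_0$. By (2),
$$\nu U_{u/n}-\tfrac{n\pi}2=\underbrace{\nu U_0-\tfrac{n\pi}2+W_u^{(n)}}_{=:\tilde A_u}+\left(\tfrac\nu{\sqrt n}-1\right)W_u^{(n)}-\tfrac\nu2\int_0^{u/n}U_\sigma\,d\sigma .$$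
Call the left side $A_u$ and let $S=\sup_{[0,1]}|U|<\infty$. For $n\ge M$,
$$\sup_{u\le M}|A_u-\tilde A_u|\le\delta_n:=\left|\tfrac\nu{\sqrt n}-1\right|\sup_{u\le M}|W_u^{(n)}|+\frac{\nu M}{2n}S .$$
The law of $\sup_{u\le M}|W^{(n)}_u|$ does not depend on $n$, while $\nu/\sqrt n\to1$ and $\nu/n\to0$. So $\delta_n\to0$ in probability.

Write $a_u=e^{-u/n}e^{U_{u/n}^2/4}$ and $a_0=e^{U_0^2/4}$. By (4) the integrand of $Z_n^M$ is $e^{-u/2}a_u(\cos A_u+\varepsilon_n(U_{u/n}))$, and
$$\left|a_u(\cos A_u+\varepsilon_n(U_{u/n}))-a_0\cos\tilde A_u\right|\le|a_u-a_0|+a_u|\varepsilon_n(U_{u/n})|+a_0\delta_n .$$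
Uniformly in $u\le M$: the first term tends to $0$ a.s. because $U$ is continuous at $0$ and $e^{-u/n}\to1$; the second is at most $e^{S^2/4}\left(e^{S^3/(12\nu)}-1\right)\to0$; the third tends to $0$ in probability. Integrating against $e^{-u/2}$ on $[0,M]$,
$$Z_n^M-e^{U_0^2/4}\int_0^Me^{-u/2}\cos\left(\nu U_0-\tfrac{n\pi}2+W_u^{(n)}\right)du\to0\quad\text{in probability.} \tag{9}$$

**Step 5: the phase becomes uniform and independent of the amplitude.** Since $W^{(n)}$ is a Brownian motion independent of $U_0\sim\mathcal N(0,1)$, the characteristic function at $\xi$ of the second term in (9) is $E\,G(N,\nu N-\frac{n\pi}2)$, with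
$$G(x,y)=E\exp\left(i\xi e^{x^2/4}\int_0^Me^{-u/2}\cos(y+W_u)\,du\right).$$
$G$ is bounded, continuous (dominated convergence) and $2\pi$-periodic in $y$. For $s\in\mathbb R$ and $k\in\mathbb Z\setminus\{0\}$,
$$\left|E\,e^{isN+ik(\nu N-n\pi/2)}\right|=e^{-(s+k\nu)^2/2}\to0,$$
while for $k=0$ the expectation is $e^{-s^2/2}$. These are the values of $E\,e^{isN+ik\Theta}$. The pairs $\left(N,e^{i(\nu N-n\pi/2)}\right)$ are tight, as the first coordinate has a fixed law and the second lies on the circle. Every limit law is determined by its integrals against the functions $e^{isx}z^k$. Hence $(N,\nu N-\frac{n\pi}2\bmod2\pi)\to(N,\Theta)$ in law, with $N$ and $\Theta$ independent, and $E\,G(N,\nu N-\frac{n\pi}2)\to E\,G(N,\Theta)$. With (9),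
$$Z_n^M\to R_M:=e^{N^2/4}\int_0^Me^{-u/2}\cos(\Theta+W_u)\,du\quad\text{in law.}$$

**Step 6: $M\to\infty$.** We have $|R-R_M|\le2e^{N^2/4}e^{-M/2}\to0$ a.s., and by (8) $\lim_{M\to\infty}\sup_nP(|Z_n-Z_n^M|>\epsilon)=0$ for each $\epsilon>0$. By Billingsley, *Convergence of Probability Measures*, Thm 3.2, $Z_n\to R$ in law. $\square$

## 8. A negative value of $\varphi_R$ (proof of Theorem 2)

A shortcut suggests itself. Given $N$, the variable $R$ is bounded and nonconstant, and such a variable is never ID, so surely $R$ is not ID. The inference fails: if $\mathcal E$ is exponential of mean $1$, independent of $\Theta$, then $\sqrt{2\mathcal E}\cos\Theta$ is $\mathcal N(0,1)$ (polar coordinates), which is ID, although $\cos\Theta$ is bounded and nonconstant. An independent unbounded scale can restore infinite divisibility, and $e^{N^2/4}$ is a heavy scale: $E[e^{N^2/2}]=\infty$, so $E[R^2]=\infty$ because $E[\zeta^2]=1$ (computed in Step 1). We must look at $\varphi_R$ itself.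

Since $\Theta\mapsto\Theta+\pi$ changes $\zeta$ into $-\zeta$ without changing the law, $R$ is symmetric and $\varphi_R$ is real. Put $\bar F(a)=E\,e^{ia\zeta}=E\cos(a\zeta)$. As $N$ is independent of $\zeta$,
$$\varphi_R(\theta)=E\,\bar F(\theta e^{N^2/4}). \tag{10}$$
We take $\theta=2.2$, so the argument $a=2.2\,e^{N^2/4}$ lies in $[2.2,\infty)$. The plan is to show that $\bar F\le-0.177$ on $[2.2,3]$, where $a$ lies with probability at least $0.7329$. On the rest, the trivial bound $|\bar F|\le1$ is not enough: $-0.177\cdot0.7329+0.2671>0$. A Taylor polynomial does not help for unbounded $a$ either. What gets past this is a quantity $Q(a)\ge\bar F(a)^2$ that is nonincreasing in $a$, so that one evaluation, at $a=3$, controls all $a\ge3$.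

**Step 1: Fourier–Taylor coefficients.** The purpose is to make $\bar F$ computable. Let $\zeta(x)=\int_0^\infty e^{-u/2}\cos(x+W_u)\,du$, $F(a,x)=E\,e^{ia\zeta(x)}$ and $M_m(x)=E[\zeta(x)^m]/m!$, so $F(a,x)=\sum_m(ia)^mM_m(x)$ (recall $|\zeta(x)|\le2$). By symmetry $\zeta(x)^m/m!$ is the integral of $\prod_je^{-u_j/2}\cos(x+W_{u_j})$ over $0<u_1<\dots<u_m$. Write $u_j=u_1+v_{j-1}$ for $j\ge2$. The factors $e^{-u_j/2}$ then contribute $e^{-mu_1/2}\prod e^{-v_j/2}$, and given the path up to $u_1$ the remaining integral has mean $M_{m-1}(x+W_{u_1})$ by the Markov property. So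
$$M_m(x)=\int_0^\infty e^{-mu/2}\,E\left[(\cos\cdot M_{m-1})(x+W_u)\right]du,\qquad M_0=1 .$$
Suppose $M_{m-1}=\sum_kd_{k,m-1}e^{ikx}$. The $k$-th coefficient of $\cos\cdot M_{m-1}$ is $\frac12(d_{k-1,m-1}+d_{k+1,m-1})$. Since $E\,e^{ik(x+W_u)}=e^{-k^2u/2}e^{ikx}$ and $\int_0^\infty e^{-(m+k^2)u/2}du=\frac2{m+k^2}$, by induction $M_m=\sum_{|k|\le m}d_{k,m}e^{ikx}$ with
$$(k^2+m)\,d_{k,m}=d_{k-1,m-1}+d_{k+1,m-1},\qquad d_{0,0}=1,\qquad d_{-k,m}=d_{k,m}\ge0. \tag{11}$$
*Check.* $d_{1,1}=\frac12$ and $2d_{0,2}=2d_{1,1}$, so $d_{0,2}=\frac12$ and $E\zeta^2=2d_{0,2}=1$. Directly, $E\zeta^2=2\int\!\!\int_{u<v}e^{-(u+v)/2}\,\tfrac12e^{-(v-u)/2}\,du\,dv=\int_0^\infty ve^{-v}dv=1$.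

Let $D_m=\sum_kd_{k,m}$. Dividing (11) by $k^2+m\ge m$ and summing,
$$D_m\le\tfrac2mD_{m-1},\qquad D_m\le\frac{2^m}{m!}. \tag{12}$$
Put $c_k(a)=\sum_mi^md_{k,m}a^m$. All series converge absolutely, so $F(a,x)=\sum_kc_k(a)e^{ikx}$. Averaging over $x$ gives $\bar F=c_0$, and since $|F|\le1$, Parseval gives
$$Q(a):=\sum_k|c_k(a)|^2\le1. \tag{13}$$
For $a\ge0$, since $d_{k,m}=0$ for $m<|k|$, we have $|c_k(a)|\le\sum_{m\ge|k|}\frac{(2a)^m}{m!}$ and $|c_k'(a)|\le2\sum_{m\ge\max(|k|,1)}\frac{(2a)^{m-1}}{(m-1)!}$. These decay faster than exponentially in $|k|$, uniformly for $a$ in compact sets, so sums over $k$ may be differentiated termwise. Multiplying (11) by $i^ma^m$ and summing over $m\ge1$ (for $m=0$ the product $(k^2+m)d_{k,m}$ is $0$ for every $k$),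
$$a\,c_k'=-k^2c_k+ia(c_{k-1}+c_{k+1}). \tag{14}$$

**Step 2: $Q$ is nonincreasing on $(0,\infty)$.** This controls $\bar F$ for all large arguments. By (14),
$$Q'=2\,\mathrm{Re}\sum_k\bar c_kc_k'=-\frac2a\sum_kk^2|c_k|^2+2\,\mathrm{Re}\left(i\sum_k\bar c_k(c_{k-1}+c_{k+1})\right).$$
Shifting the index, $\sum_k\bar c_kc_{k-1}=\sum_k\bar c_{k+1}c_k=\overline{\sum_k\bar c_kc_{k+1}}$. So the last sum over $k$ is real, the last term vanishes, and $Q'\le0$. Therefore
$$|\bar F(a)|=|c_0(a)|\le\sqrt{Q(a)}\le\sqrt{Q(3)}\qquad\text{for }a\ge3. \tag{15}$$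

**Step 3: the high modes at $a=3$.** To bound $Q(3)$ we compute $c_0,\dots,c_3$ and bound the rest together. Let $T_K(a)=\left(\sum_{|k|\ge K}|c_k(a)|^2\right)^{1/2}\le1$. For $|k|\ge1$, (14) says $(a^{k^2}c_k)'=ia^{k^2}(c_{k-1}+c_{k+1})$. Integrating from $0$ and substituting $b=as$,
$$c_k(a)=ia\int_0^1s^{k^2}(c_{k-1}+c_{k+1})(as)\,ds .$$
For $|k|\ge K\ge1$ we have $s^{k^2}\le s^{K^2}$, and the indices $k\pm1$ satisfy $|k\pm1|\ge K-1$, each of the maps $k\mapsto k\pm1$ being injective. Minkowski's inequality gives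
$$T_K(a)\le a\int_0^1s^{K^2}\,2T_{K-1}(as)\,ds\le\frac{2a}{K^2+1}\sup_{b\le a}T_{K-1}(b).$$
For $a\le3$, starting from $T_2\le1$: $T_3\le\frac6{10}$ and $T_4\le\frac6{17}\cdot\frac6{10}<0.2118$.

**Step 4: the coefficients.** Now we run (11). Entries are exact for $m\le6$; decimals are rounded to the digits shown. Because (11) only adds nonnegative numbers and divides, relative errors do not grow along the recursion, apart from the new roundings.

| $m$ | $d_{k,m}$ (written $d_k$) |
|---|---|
| 1 | $d_1=\frac12$ |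
| 2 | $d_0=\frac12,\ d_2=\frac1{12}$ |
| 3 | $d_1=\frac7{48},\ d_3=\frac1{144}$ |
| 4 | $d_0=\frac7{96},\ d_2=\frac{11}{576},\ d_4=\frac1{2880}$ |
| 5 | $d_1=\frac{53}{3456},\ d_3=\frac1{720},\ d_5=\frac1{86400}$ |
| 6 | $d_0=\frac{53}{10368},\ d_2=\frac{289}{172800},\ d_4=\frac{11}{172800},\ d_6=\frac1{3628800}$ |
| 7 | $d_1=8.4804205\cdot10^{-4},\ d_3=\frac1{9216},\ d_5=1.9979056\cdot10^{-6},\ d_7=4.92095\cdot10^{-9}$ |
| 8 | $d_0=2.1201051\cdot10^{-4},\ d_2=7.9712416\cdot10^{-5},\ d_4=4.6043688\cdot10^{-6},\ d_6=4.55188\cdot10^{-8},\ d_8=6.83\cdot10^{-11}$ |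
| 9 | $d_1=2.9172293\cdot10^{-5},\ d_3=4.6842658\cdot10^{-6},\ d_5=1.367614\cdot10^{-7},\ d_7=7.86\cdot10^{-10}$ |
| 10 | $d_0=5.8344586\cdot10^{-6},\ d_2=2.4183256\cdot10^{-6},\ d_4=1.854241\cdot10^{-7},\ d_6=2.990\cdot10^{-9}$ |
| 11 | $d_1=6.8773202\cdot10^{-7},\ d_3=1.3018749\cdot10^{-7},\ d_5=5.234\cdot10^{-9}$ |
| 12 | $d_0=1.1462200\cdot10^{-7},\ d_2=5.111997\cdot10^{-8},\ d_4=4.836\cdot10^{-9}$ |
| 13 | $d_1=1.183871\cdot10^{-8},\ d_3=2.54347\cdot10^{-9}$ |
| 14 | $d_0=1.69124\cdot10^{-9}$ |

Below, the products $d_{k,m}a^m$ are rounded to six decimals. Each sum has at most seven terms after the leading exact ones, so its rounding error is below $5\cdot10^{-6}$, and every bound drawn has a larger margin.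

**Step 5: $\bar F\le-0.177$ on $[2.2,3]$.** This is the region that makes $\varphi_R(2.2)$ negative. Note $E\zeta^{2j}/(2j)!=d_{0,2j}$. For all real $t$, $\cos t$ lies below its Taylor polynomial of degree 12 and above that of degree 14. Putting $t=a\zeta$ and taking expectations, $\bar F(a)\le\sum_{j\le6}(-1)^jd_{0,2j}a^{2j}$, and $\bar F(a)$ is at least the corresponding sum up to $j=7$. Hence
$$\bar F(2.2)\le1-2.42+1.708117-0.579585+0.116343-0.015496+0.001473\le-0.1890,$$
$$\bar F(2.5)\le1-3.125+2.848307-1.248018+0.323502-0.055642+0.006832\le-0.2499,$$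
$$\bar F(3)\le1-4.5+5.90625-3.726563+1.391001-0.344519+0.060915\le-0.2129 .$$
The last sum equals $-0.212916$ up to rounding, hence is at least $-0.2130$, and the term $j=7$ is $0.008089$, so
$$\bar F(3)\ge-0.2130-0.0081=-0.2211 .$$

To fill the gaps, $\bar F''(a)=-E[\zeta^2\cos(a\zeta)]\ge-E\zeta^2=-1$, so $\bar F(x)+\frac{x^2}2$ is convex. On $[p,q]$ it lies below its chord, and the chord of $\frac{x^2}2$ exceeds $\frac{x^2}2$ by $\frac{(x-p)(q-x)}2\le\frac{(q-p)^2}8$. So $\bar F\le\max(\bar F(p),\bar F(q))+\frac{(q-p)^2}8$ on $[p,q]$. On $[2.2,2.5]$ this gives $\bar F\le-0.1890+0.01125$, and on $[2.5,3]$ it gives $\bar F\le-0.2129+0.03125$. Therefore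
$$\bar F\le-0.177\quad\text{on }[2.2,3]. \tag{16}$$

**Step 6: $\sqrt{Q(3)}\le0.362$.** We bound $|c_0|,\dots,|c_3|$ at $a=3$ and add $T_4(3)$.

For $k=0$, Step 5 gives $|c_0(3)|\le0.2211$.

For $k=1$ only odd $m$ occur, so $c_1(3)=ib_1$ with $b_1=\sum_j(-1)^jd_{1,2j+1}3^{2j+1}$. By (11) at $k=0$, $2j\,d_{0,2j}=2d_{1,2j-1}$, so $\frac12E\left[\zeta\cdot\frac{(3\zeta)^{2j+1}}{(2j+1)!}\right]=\frac12(2j+2)\,d_{0,2j+2}\,3^{2j+1}=d_{1,2j+1}3^{2j+1}$, and term by term $b_1=\frac12E[\zeta\sin3\zeta]$. Since $t\sin t$ lies between consecutive Taylor partial sums for every real $t$, $b_1$ lies between consecutive partial sums of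
$$1.5-3.9375+3.726563-1.854668+0.574198-0.121830+0.018875-\cdots .$$
The sixth and seventh partial sums are $-0.11324$ and $-0.09436$ (to five decimals), so $-0.1133\le b_1\le-0.0943$ and $|c_1(3)|\le0.1133$.

For $k=2,3$ we truncate the series and bound remainders. For $k\ne0$, $d_{k,m}=d_{-k,m}$ gives $d_{k,m}\le\frac12D_m$. From the table, $D_6=d_{0,6}+2(d_{2,6}+d_{4,6}+d_{6,6})\le0.008585$. By (12),
$$3^{14}D_{14}\le3^{14}\cdot\frac{2^8}{7\cdot8\cdots14}\cdot0.008585=4782969\cdot\frac{256}{121080960}\cdot0.008585\le0.0869,$$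
and $3^{m+2}D_{m+2}\le\frac{36}{(m+1)(m+2)}3^mD_m$. For even $m$ starting at $14$ the ratios are $\frac{36}{240}=0.15$, then at most $\frac{36}{306}<0.118$, so
$$\frac12\sum_{m=14,16,\dots}3^mD_m\le\frac{0.0869}2\left(1+\frac{0.15}{1-0.118}\right)\le0.051 .$$
For odd $m$, $3^{15}D_{15}\le3\cdot\frac2{15}\cdot0.0869=0.03476$; the ratios are $\frac{36}{272}<0.1324$, then at most $\frac{36}{342}<0.1053$, so
$$\frac12\sum_{m=15,17,\dots}3^mD_m\le\frac{0.03476}2\left(1+\frac{0.1324}{1-0.1053}\right)\le0.0200 .$$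
Consequently
$$|c_2(3)|\le|0.75-1.546875+1.219219-0.522993+0.142800-0.027167|+0.051\le0.0150+0.051=0.066,$$
$$|c_3(3)|\le|0.1875-0.3375+0.237305-0.092200+0.023062-0.004055|+0.0200\le0.0342 .$$
(The two sums are $0.014983$ and $0.014112$ to six decimals.) Since $|c_{-k}|=|c_k|$, together with Step 3,
$$Q(3)\le0.2211^2+2\left(0.1133^2+0.066^2+0.0342^2\right)+0.2118^2\le0.1306,\qquad\sqrt{Q(3)}\le0.362. \tag{17}$$

**Step 7: conclusion.** Let $r=e^{N^2/4}\ge1$ and $p=P(2.2\,r\le3)$. Now $2.2\,r\le3$ iff $N^2\le4\ln\frac{15}{11}$. Using $\ln\frac{1+z}{1-z}\ge2(z+\frac{z^3}3)$ with $z=\frac2{13}$, $4\ln\frac{15}{11}>1.24>1.2321=1.11^2$, so the event contains $\{|N|\le1.11\}$. Bounding $e^{-x^2/2}$ from below by its Taylor polynomial ending in the negative term $-\frac{x^{10}}{3840}$ and integrating,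
$$p\ge\sqrt{\tfrac2\pi}\left(x-\frac{x^3}6+\frac{x^5}{40}-\frac{x^7}{336}+\frac{x^9}{3456}-\frac{x^{11}}{42240}\right)\Big|_{x=1.11}\ge0.7978\cdot0.91867\ge0.7329 .$$
On $\{2.2\,r\le3\}$ we have $2.2\,r\in[2.2,3]$ and (16) applies; off it, (15) and (17) apply. By (10),
$$\varphi_R(2.2)=E\,\bar F(2.2\,r)\le-0.177\,p+0.362\,(1-p)\le-0.1297+0.0967<-0.03,$$
where we used that the middle expression decreases in $p$. As $\varphi_R$ is real and continuous with $\varphi_R(0)=1$, it has a zero in $(0,2.2)$. An ID characteristic function has no zeros, so $R$ is not ID. $\square$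

This completes the proofs of Theorems 1, 2 and 3.

## 9. Weights, symmetrizations and odd degrees

The limit $R$ sees only times $s$ within order $1/n$ of the right endpoint. So a weight in the integral matters only through its value there, and the argument gives more.

**Theorem 4.** Let $\omega:(0,1]\to\mathbb R$ be bounded and measurable with $\lim_{s\uparrow1}\omega(s)=\omega_1\ne0$, let $t>0$, and put
$$X_n^\omega=\int_0^t\omega(s/t)\,H_n(B_s,s)\,ds .$$
Then:

1. $\dfrac n{\kappa_n}\,t^{-(n/2+1)}X_n^\omega\to\omega_1R$ in law.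
2. For all $n\ge n_0(\omega)$ (independent of $t$), $X_n^\omega$ is not ID; even its symmetrization $X_n^\omega-\tilde X_n^\omega$ (with $\tilde X_n^\omega$ an independent copy) is not ID. With $\omega\equiv1$: among the variables $\int_0^tH_n(B_s,s)\,ds$, $n\ge1$, only finitely many $n$ give an infinitely divisible (a fortiori self-decomposable) law, and these $n$ include $1,2$.
3. For all large odd $n$, the characteristic function of $X_n^\omega$ is real, takes strictly negative values, and has real zeros.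

**Proof of part 1.** First we remove $t$. Put $s=tr$. By Brownian scaling, $(H_n(B_{tr},tr))_r$ has the law of $(t^{n/2}H_n(B_r,r))_r$, so $X_n^\omega$ has the law of $t^{n/2+1}\int_0^1\omega(r)H_n(B_r,r)\,dr$. As in (7),
$$Y_n:=\frac n{\kappa_n}\int_0^1\omega(s)H_n(B_s,s)\,ds=\int_0^\infty e^{-(\frac12+\frac1n)u}\,\omega(e^{-u/n})\,g_n(U_{u/n})\,du .$$
Now compare with $\omega_1Z_n$, using $E|g_n(U_{u/n})|\le C$:
$$E|Y_n-\omega_1Z_n|\le C\int_0^\infty e^{-u/2}\,|\omega(e^{-u/n})-\omega_1|\,du .$$
For each $u>0$, $e^{-u/n}\uparrow1$, so the integrand tends to $0$; it is dominated by $(\|\omega\|_\infty+|\omega_1|)e^{-u/2}$. Hence $E|Y_n-\omega_1Z_n|\to0$, and since $Z_n\to R$ in law by Theorem 1, $Y_n\to\omega_1R$ in law.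

**Proof of part 2.** By part 1, the symmetrization, normalized in the same way, converges in law to $\omega_1(R-\tilde R)$ with $\tilde R$ an independent copy of $R$. As $\varphi_R$ is real and even, this limit has characteristic function $\theta\mapsto\varphi_R(\omega_1\theta)^2$, which has a real zero by Theorem 2. So the limit is not ID. If the symmetrizations were ID for infinitely many $n$, closedness under scaling and weak limits would make the limit ID. So they are not ID for all $n\ge n_0(\omega)$. If $X_n^\omega$ were ID, then $-\tilde X_n^\omega$ and the independent sum $X_n^\omega-\tilde X_n^\omega$ would be ID too; so $X_n^\omega$ is not ID for $n\ge n_0(\omega)$. The value of $t$ enters the law only through a scaling factor, which does not affect infinite divisibility, so $n_0(\omega)$ does not depend on $t$. For $\omega\equiv1$ this leaves finitely many $n$, and $n=1,2$ are among them by Section 5 and scaling.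

**Proof of part 3.** For odd $n$, $H_n(-x,s)=-H_n(x,s)$, and $-B$ has the law of $B$. So $X_n^\omega$ is symmetric and its characteristic function is real. By part 1, the characteristic function of $\frac n{\kappa_n}t^{-(n/2+1)}X_n^\omega$ at $2.2/\omega_1$ converges to $\varphi_R(2.2)<0$. So for all large odd $n$ the characteristic function of $X_n^\omega$ takes a strictly negative value; being real, continuous, and equal to $1$ at $0$, it has a real zero. $\square$
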